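# Drawing planar 3-trees on $n/3+O(\log n)$ parallel lines

## One third of $n$ lines, up to a logarithm

**Theorem 1.** For $n\ge 4$, every $n$-vertex planar 3-tree has a drawing on any set of at least
$$\frac n3+\frac73+\log_3\frac{n-2}{2}$$
parallel lines. In particular $L(n)\le \frac n3+\log_3 n+2$, and
$$c=\lim_{n\to\infty}\frac{L(n)}{n}=\frac13 .$$

Let us unpack every word of this.

**Definition (planar 3-tree).** A planar 3-tree is a planar graph obtained from a triangle by repeatedly inserting a new vertex into a triangular face of the current plane graph and joining it to the three vertices of that face. It has $n\ge3$ vertices.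

For $n=4$ we get $K_4$. For $n=5$ all faces of $K_4$ look alike, so there is one graph: a triangle $uvw$ with two further vertices $a,b$, each joined to $u,v,w$.

**Definition (drawing on lines).** A set $S$ of lines supports a drawing of a planar graph $G$, or $G$ has a drawing on $S$, if $G$ has a planar drawing in which each vertex is a point on a line of $S$ and each edge is a straight segment, with no edge crossings. A set of lines that supports drawings of all $n$-vertex graphs of a class is called universal for that class.

Edges may run anywhere; only the vertices sit on lines, and not every line has to be used. The outer face of the drawing is ours to choose. The word "any" in Theorem 1 means that the spacing of the lines is arbitrary.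

**Definition ($L(n)$ and $c$).** $L(n)$ is the least number of parallel lines that suffice to draw every $n$-vertex planar 3-tree. The constant $c$ is the smallest one such that every $n$-vertex planar 3-tree has a drawing on at most $cn+o(n)$ parallel lines; equivalently $c=\limsup L(n)/n$.

The question "what is $c$?" is Open Problem 1 in "Universal Line-Sets for Drawing Planar 3-Trees" (https://jgaa.info/index.php/jgaa/article/download/paper285/2674/2481), read asymptotically. Two known results frame it. For every $n\ge3$, $\lfloor\frac{n+3}2\rfloor$ parallel lines are universal for $n$-vertex planar 3-trees. And for every positive multiple $n$ of six, some $n$-vertex planar 3-tree requires at least $n/3$ parallel lines in any drawing on parallel lines. So $\frac13\le c\le\frac12$ before we begin, and Theorem 1 says that the lower end is the truth.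

The same method gives two further statements, which we also prove.

**Theorem 2.** For all $n\ge3$, any $\lfloor (n+10)/3\rfloor$ parallel lines are universal for planar 3-trees with $n$ vertices. Hence
$$2\left\lfloor \tfrac n6\right\rfloor\le L(n)\le\left\lfloor\tfrac{n+10}3\right\rfloor\quad\text{for } n\ge 6,$$
and $L(n)=\frac n3+O(1)$.

**Theorem 3 (prescribed outer face, sharp for every $n$).** Let $G$ be an $n$-vertex planar 3-tree with a prescribed plane embedding with outer triangle $ABC$. Then $G$ has a drawing with this embedding on any $\lfloor(2n+1)/3\rfloor$ parallel lines. Moreover, for a suitable outer vertex $M$, this remains possible with $M$ on an arbitrarily prescribed line of the set and the other two outer vertices on the two extreme lines. For every $n\ge3$ there is a plane 3-tree for which fewer lines do not suffice.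

We use two textbook facts. Whitney's theorem says that a 3-connected planar graph has only one embedding on the sphere, up to reflection. It applies to every planar 3-tree with $n\ge4$: $K_4$ is 3-connected, and adding a vertex $v$ with three neighbours to a 3-connected graph keeps it so, because after deleting any two vertices the old part is connected and $v$, if still present, has a surviving neighbour. The second fact is the existence of a centroid: a tree with $N\ge1$ vertices has a vertex whose removal leaves components with at most $N/2$ vertices each. To find it, start anywhere and, as long as some component has more than $N/2$ vertices, step into it. We never step back across an edge, since its two sides cannot both have more than $N/2$ vertices; so the walk stops.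

## The graphs with at most six vertices

Take the lines horizontal and call the index of a vertex's line its level. One observation does most of the work: a point in the open interior of a nondegenerate triangle lies strictly below the highest vertex and strictly above the lowest.

For $n=3$ one line is too few and two are enough, so $L(3)=2$. In any drawing of $K_4$ the outer face is a triangle with the fourth vertex in its interior, so there are at least three levels; three are enough, so $L(4)=3$.

For $n=6$ there is again only one graph, since every face of the 5-vertex graph consists of one of $a,b$ and two of $u,v,w$. Say the sixth vertex $c$ is inserted into the face $auv$. Choose $cuv$ as the outer face and put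
$$u=(0,2),\quad v=(0,0),\quad b=(1,1),\quad w=(2,1),\quad a=(3,1),\quad c=(4,1).$$
The edges are $uv$, the eight edges from $u$ and $v$ to $b,w,a,c$, and the horizontal segments $bw$, $wa$, $ac$. Nothing crosses. So $L(6)\le3$. As $L$ is nondecreasing (an $n$-vertex planar 3-tree is a subgraph of an $(n+1)$-vertex one), $L(4)=L(5)=L(6)=3$.

The trick was that $u,v$ lie in every triangle used, and they are far apart vertically. It was also important that we chose the outer face, as the next family shows.

## Nested triangles force $2n/3$ lines from one side and $n/3$ from every side

**Definition (strip).** The strip $R_n$ starts with the triangle $a_1a_2a_3$; for $i=4,\dots,n$ the vertex $a_i$ is inserted into the inner face $a_{i-3}a_{i-2}a_{i-1}$. Put $\Delta^i=\{a_{3i-2},a_{3i-1},a_{3i}\}$.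

The vertices of $\Delta^{i+1}$ are inserted one after another into the inside of $\Delta^i$. So, with outer face $\Delta^1$, the triangles $\Delta^1,\Delta^2,\dots$ are vertex-disjoint and nested.

**Nesting count.** Suppose a straight-line drawing on parallel lines contains triangles $D_1,\dots,D_k$ with the vertices of $D_{i+1}$ in the open interior of $D_i$. Then it uses at least $2k$ lines, and at least $2k+1$ if some vertex lies in the interior of $D_k$.

Proof. Let $t_i,b_i$ be the highest and lowest level of $D_i$. By the observation above, $t_{i+1}<t_i$ and $b_{i+1}>b_i$, and $b_k<t_k$ because $D_k$ is not contained in a line. So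
$$b_1<\dots<b_k<t_k<\dots<t_1$$
are $2k$ distinct levels, and a vertex inside $D_k$ lies strictly between $b_k$ and $t_k$. $\square$

Hence $R_{3k}$ drawn with outer face $\Delta^1$ needs $2k=\frac23n$ lines. For instance $R_6$ with outer face $a_1a_2a_3$ needs $4$ lines. But $R_6$ is the 6-vertex graph, which we drew on $3$ lines with another outer face.

If the outer face may be chosen, the strip gives the quoted lower bound. Let $n=6k$, so the triangles are $\Delta^1,\dots,\Delta^{2k}$, and take any drawing of $R_{6k}$ on parallel lines. By Whitney's theorem its embedding on the sphere is the one just described. Let $I_i$ be the side of the cycle $\Delta^i$ into which later vertices are inserted, and $O_i$ the other side. Then $I_{i+1}\subset I_i$ and $O_i\subset O_{i+1}$, the vertices of $\Delta^{i+1}$ lie in $I_i$, and those of $\Delta^i$ lie in $O_{i+1}$. The outer face of the drawing lies in $O_{k+1}$ or in $I_{k+1}$. In the first case it is disjoint from $I_i$ for all $i\ge k+1$, so $I_i$ is the bounded side, and $\Delta^{k+1},\dots,\Delta^{2k}$ are $k$ nested triangles. In the second case $O_i$ is the bounded side for all $i\le k+1$, and $\Delta^{k+1},\Delta^k,\dots,\Delta^1$ are $k+1$ nested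 triangles. Either way at least $2k=n/3$ lines are used.

**Lower bound.** $L(6k)\ge 2k$, and $L$ is nondecreasing, so
$$L(n)\ge 2\left\lfloor \tfrac n6\right\rfloor\quad(n\ge6),\qquad \liminf_{n\to\infty}\frac{L(n)}n\ge\frac13. \tag{1}$$

Everything that follows concerns upper bounds.

## Insertion schemes and integer levels

The aim of this section is to replace geometry by a purely combinatorial condition on integers.

**Definition (scheme).** A triangle has three slots $A,B,C$. A scheme $T$ is either empty, or consists of a root vertex $v$ and three schemes $T_A,T_B,T_C$. Inserting $T$ into a triangle $\Delta$ means: if $T\ne\emptyset$, add $v$ adjacent to the three vertices of $\Delta$, and then, for each slot $Z$, insert $T_Z$ into the triangle obtained from $\Delta$ by putting $v$ into slot $Z$ in place of the old vertex. $|T|$ is the number of vertices of $T$.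

**Definition (fitting).** Let $\lambda$ assign integer levels to the three slots. The empty scheme fits every $\lambda$. A nonempty $T$ fits $\lambda$ if there is an integer $w$ with $\min\lambda<w<\max\lambda$ such that each $T_Z$ fits $\lambda[Z\to w]$, that is, $\lambda$ with the level of slot $Z$ changed to $w$.

Example. Let $T$ have root $v_1$, let $T_A$ be a single vertex $v_2$, and $T_B=T_C=\emptyset$; so $v_2$ is adjacent to $v_1,B,C$. Write levels in the order $(A,B,C)$. On $(0,0,2)$ the scheme fits: take $w=1$, and then $v_2$ must go into $(1,0,2)$, where $1$ works again. On $(2,0,0)$ it does not fit: $w=1$ is forced, and then $v_2$ would need an integer strictly between $0$ and $1$. Fitting depends on which slot has which level, not only on the span.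

**Fact 1.** If $G$ is generated by inserting $T$ into a triangle, and $T$ fits a nonconstant $\lambda$ with values in $\{0,\dots,H\}$, then $G$ has a planar straight-line drawing on any $H+1$ parallel lines.

Proof. Let $\ell_0,\dots,\ell_H$ be the lines in order. Since $\lambda$ is nonconstant, we can place the outer triangle noncollinearly on its lines. Suppose $v$ is to be inserted into a nondegenerate triangle, at a level $w$ strictly between the minimum and maximum levels of that triangle. Then $\ell_w$ meets the open triangle in a nonempty open segment. Put $v$ there and draw its three edges inside the triangle. Nothing crosses, and $v$ cuts the triangle into three nondegenerate triangles. Continue inside these. All levels stay in $\{0,\dots,H\}$, as each new one is strictly between old ones. $\square$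

**Lemma 1 (raising).** Suppose $T$ fits $\lambda$ and $\lambda(P)=\max\lambda$. If $\lambda'$ arises from $\lambda$ by increasing $\lambda(P)$, then $T$ fits $\lambda'$. The mirror statement, lowering a slot of minimum level, also holds.

Proof. The lemma says that moving an extreme vertex further out does no harm. We use induction on $|T|$; the empty case is trivial. Let $w$ be the level of the root of $T$. Since $\min\lambda<w<\max\lambda=\lambda(P)$, the minimum is attained at a slot other than $P$, so $\min\lambda'=\min\lambda<w<\lambda(P)<\max\lambda'$ and $w$ is still legal. For $T_P$ nothing changes, because $\lambda[P\to w]=\lambda'[P\to w]$. For $Z\ne P$, slot $P$ still has maximum level in $\lambda[Z\to w]$, as $w<\lambda(P)$; and $\lambda'[Z\to w]$ arises from it by increasing the level of $P$. By induction $T_Z$ fits $\lambda'[Z\to w]$. The mirror statement follows by negating all levels, which preserves fitting. $\square$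

## The middle-slot numbers $\kappa_A,\kappa_B,\kappa_C$

We want a number that measures how large a span a scheme needs, and the example shows that it must depend on which slot is in the middle. Suppose slot $M$ is at level $\mu$, slot $X$ at $t$, slot $Y$ at $b$, with $t\ge\mu\ge b$, and the root goes to level $w$. In the order $(X,M,Y)$ the three child schemes see
$$T_M:\ (t,w,b),\qquad T_X:\ (w,\mu,b),\qquad T_Y:\ (t,\mu,w). \tag{2}$$
So $T_M$ again has its slot $M$ in the middle of the full span. The other two share the span, and each can be served in two ways. For $T_X$: either treat $M$ as the middle slot, which needs $w$ well above $b$; or, if $w\le\mu$, treat $X$, now held by the root, as the middle slot between $\mu$ and $b$. This suggests the following recursion.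

**Definition ($\kappa$).** For $\{M,X,Y\}=\{A,B,C\}$ put $\kappa_M(\emptyset)=0$, and for $T\ne\emptyset$
$$\kappa_M(T)=\max\{\kappa_M(T_M),\ 1+\kappa_M(T_X),\ 1+\kappa_M(T_Y),\ \sigma_M\},$$
where $\sigma_M=0$ if $T_X=\emptyset$ or $T_Y=\emptyset$, and otherwise
$$\sigma_M=\min\{\kappa_X(T_X)+\kappa_Y(T_Y),\ \kappa_M(T_X)+\kappa_M(T_Y)+1\}.$$

Note that $\kappa_M(T)\ge1$ whenever $T\ne\emptyset$, and that the definition is symmetric under permuting slots.

Examples. A single vertex has $\kappa_A=\kappa_B=\kappa_C=1$. The fan $F_m$ has $m$ vertices, all inserted with slots $B,C$ kept: $T_A=F_{m-1}$ and $T_B=T_C=\emptyset$. Here $\kappa_A(F_m)=1$, while $\kappa_B(F_m)=1+\kappa_B(F_{m-1})=m$ and likewise $\kappa_C(F_m)=m$. The strip $R_6$ read from $a_1a_2a_3$, with $a_4$ replacing $A$, then $a_5$ replacing $B$, then $a_6$ inserted, builds up as follows. The scheme of $a_6$ has $(\kappa_A,\kappa_B,\kappa_C)=(1,1,1)$, the scheme with root $a_5$ has $(2,1,2)$, and the one with root $a_4$ has $(2,2,3)$. To see $\sigma$ at work, let $T_A=\emptyset$ and let $T_B,T_C$ be single vertices: then $\sigma_A=\min\{1+1,\,1+1+1\}=2$ and $\kappa_A=\kappa_B=\kappa_C=2$.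

**Lemma 2.** If $\lambda(M)$ lies weakly between the other two levels and $\max\lambda-\min\lambda\ge\kappa_M(T)+1$, then $T$ fits $\lambda$.

Proof. Induction on $|T|$, the empty case being trivial. Let $T\ne\emptyset$ and name the slots so that $\lambda(X)=t\ge\lambda(M)=\mu\ge\lambda(Y)=b$. Put $H=t-b$, so $H\ge\kappa_M(T)+1\ge2$.

**Step 1: dispose of $T_M$.** For any $w$ with $b<w<t$, the scheme $T_M$ sees $(t,w,b)$ as in (2), with slot $M$ in the middle and span $H\ge\kappa_M(T_M)+1$. It fits by induction, whatever $w$ is.

**Step 2: collect sufficient conditions for $T_X$ and $T_Y$.** Let $b<w<t$.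

- (F1) If $w-b\ge\kappa_M(T_X)+1$, then $T_X$ fits. It sees $(w,\mu,b)$. If $w\ge\mu$, slot $M$ is in the middle and the span is $w-b$, so induction applies. If $w<\mu$, then $T_X$ fits $(w,w,b)$ by induction, with middle $M$; there slot $M$ has maximum level, and raising it to $\mu$ is allowed by Lemma 1.
- (F2) If $t-w\ge\kappa_M(T_Y)+1$, then $T_Y$ fits. This is the mirror image: it sees $(t,\mu,w)$; if $w\le\mu$ use induction with middle $M$; if $w>\mu$, it fits $(t,w,w)$, and we lower $M$ to $\mu$.
- (F3) If $w\le\mu$ and $\mu-b\ge\kappa_X(T_X)+1$, then $T_X$ fits: in $(w,\mu,b)$ slot $X$ is in the middle and the span is $\mu-b$.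
- (F4) If $w\ge\mu$ and $t-\mu\ge\kappa_Y(T_Y)+1$, then $T_Y$ fits: in $(t,\mu,w)$ slot $Y$ is in the middle and the span is $t-\mu$.

**Step 3: choose $w$.** We now go through the possibilities for $\sigma_M$. Since $H\ge2$, both $t-1$ and $b+1$ lie strictly between $b$ and $t$.

If $T_Y=\emptyset$, take $w=t-1$. Then $w-b=H-1\ge\kappa_M(T)\ge1+\kappa_M(T_X)$ and (F1) applies. If $T_X=\emptyset$, take $w=b+1$; then $t-w=H-1\ge1+\kappa_M(T_Y)$ and (F2) applies.

Let both be nonempty and $\sigma_M=\kappa_M(T_X)+\kappa_M(T_Y)+1$. Then $H\ge\sigma_M+1=\kappa_M(T_X)+\kappa_M(T_Y)+2$. Take $w=b+\kappa_M(T_X)+1$. Then $t-w=H-\kappa_M(T_X)-1\ge\kappa_M(T_Y)+1\ge1$. So $w$ is legal, and (F1) and (F2) apply.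

Let both be nonempty and $\sigma_M=\kappa_X(T_X)+\kappa_Y(T_Y)$. Then
$$(t-\mu)+(\mu-b)=H\ge\kappa_X(T_X)+\kappa_Y(T_Y)+1 ,$$
so $t-\mu\ge\kappa_Y(T_Y)+1$ or $\mu-b\ge\kappa_X(T_X)+1$; otherwise, these being integers, the sum would be at most $\kappa_X(T_X)+\kappa_Y(T_Y)$. In the first situation $t-\mu\ge1$; take $w=t-1\ge\mu$. Then (F4) serves $T_Y$, and (F1) serves $T_X$ because $w-b=H-1\ge1+\kappa_M(T_X)$. In the second situation take $w=b+1\le\mu$. Then (F3) serves $T_X$, and (F2) serves $T_Y$ because $t-w=H-1\ge1+\kappa_M(T_Y)$. $\square$

## The sum $\kappa_A+\kappa_B+\kappa_C$ is at most $2|T|+1$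

A single $\kappa_M$ can be as large as $|T|$, as the fan shows. The next lemma says that not all three are large at once; this is the source of the factor $\frac23$.

**Lemma 3.** $\kappa_M(T)\le|T|$ for each $M$, and $\kappa_A(T)+\kappa_B(T)+\kappa_C(T)\le2|T|+1$. Hence $\min_M\kappa_M(T)\le\lfloor(2|T|+1)/3\rfloor$.

The fan attains equality, $1+m+m=2m+1$, and so does the scheme of $R_6$: $2+2+3=2\cdot3+1$.

Proof. Induction on $|T|$; both statements hold for $\emptyset$. For $T\ne\emptyset$ let $r=|T_A|$, $p=|T_B|$, $q=|T_C|$ and $m=|T|=1+p+q+r$. The target is
$$2m+1=2p+2q+2r+3 .$$

**Step 1: the individual bound.** Every term in the definition is at most $m$: $\kappa_M(T_M)\le|T_M|$, $1+\kappa_M(T_X)\le1+|T_X|\le m$ and the same for $Y$, and $\sigma_M\le\kappa_X(T_X)+\kappa_Y(T_Y)\le|T_X|+|T_Y|\le m-1$ if $T_X,T_Y\ne\emptyset$.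

**Step 2: classify where each maximum comes from.** For each $M$ choose a term attaining the maximum. Either it comes from a child $Z$, and then $\kappa_M(T)$ equals $\kappa_M(T_Z)$ if $Z=M$ and $\kappa_M(T_Z)+1$ if $Z\ne M$, so it is at most $|T_Z|+1$. Or it is $\sigma_M$, which we call $\sigma$-type; then $\sigma_M=\kappa_M(T)\ge1$, so the two schemes involved are nonempty and both expressions in the minimum are upper bounds for $\sigma_M$. We go through the number of $\sigma$-types, to check the sum in each case.

**Step 3: no $\sigma$-type.** If all three come from the same child $Z$, exactly two of them carry the extra $1$, so the sum is at most $(2|T_Z|+1)+2$ by induction. If two come from $Z$ and one from $Z'\ne Z$, the sum is at most $2(|T_Z|+1)+(|T_{Z'}|+1)=2|T_Z|+|T_{Z'}|+3$. If they come from three distinct children, it is at most $p+q+r+3$. All are at most $2m+1$.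

**Step 4: exactly one $\sigma$-type, say $A$.** Let $\kappa_B(T),\kappa_C(T)$ come from children $Z,Z'$. Recall $\sigma_A\le p+q$. If $Z\ne Z'$, the sum is at most $(p+q)+(|T_Z|+1)+(|T_{Z'}|+1)\le(p+q)+(p+q+r)+2\le2m+1$. If $Z=Z'=A$, it is at most $(p+q)+2(r+1)\le2m+1$. If $Z=Z'=B$, then $\kappa_B(T)=\kappa_B(T_B)$ and $\kappa_C(T)=1+\kappa_C(T_B)$. The bound $p+q$ for $\sigma_A$ could now be too weak, so we use the other one, $\sigma_A\le\kappa_A(T_B)+\kappa_A(T_C)+1$: the sum is at most
$$[\kappa_A(T_B)+\kappa_B(T_B)+\kappa_C(T_B)]+\kappa_A(T_C)+2\le(2p+1)+q+2\le2m+1 .$$
The case $Z=Z'=C$ is symmetric.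

**Step 5: exactly two $\sigma$-types, say $A$ and $B$.** Here $\sigma_A\le p+q$ and $\sigma_B\le r+q$. If $\kappa_C(T)$ comes from $T_A$, the sum is at most $p+2q+r+(r+1)$; if it comes from $T_B$, at most $p+2q+r+(p+1)$. Both are at most $2m+1$. If it comes from $T_C$, then $\kappa_C(T)=\kappa_C(T_C)$. Use $\sigma_A\le\kappa_A(T_B)+\kappa_A(T_C)+1$ and $\sigma_B\le\kappa_B(T_A)+\kappa_B(T_C)+1$: the sum is at most
$$p+r+2+[\kappa_A(T_C)+\kappa_B(T_C)+\kappa_C(T_C)]\le p+r+2q+3\le2m+1 .$$

**Step 6: three $\sigma$-types.** The sum is at most $(p+q)+(r+q)+(p+r)=2(p+q+r)\le2m+1$.

The last claim follows since the minimum is an integer not exceeding the average. $\square$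

Lemma 2 speaks of one slot in the middle. Later we will have two slots on one side and one on the other, and we need the following form.

**Corollary 4.** Let $\{P,Q,O\}$ be the slots, and suppose $\lambda(P),\lambda(Q)\ge\lambda(O)+D$, or $\lambda(P),\lambda(Q)\le\lambda(O)-D$, where $D\ge\min\{\kappa_P(T),\kappa_Q(T)\}+1$. Then $T$ fits $\lambda$.

Proof. By mirror symmetry assume the first alternative, and say $\kappa_P(T)\le\kappa_Q(T)$. Let $\mu=\min(\lambda(P),\lambda(Q))$. Put both $P$ and $Q$ at level $\mu$. Then $P$ is weakly between $O$ and $Q$, and the span is $\mu-\lambda(O)\ge D\ge\kappa_P(T)+1$, so $T$ fits by Lemma 2. Now raise the higher of $P,Q$ from $\mu$, which is the maximum level, to its actual level; Lemma 1 allows this. $\square$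

## Reading the graph from any face: the decomposition tree

A scheme starts from one triangle. To be able to change the outer face, we need a description of $G$ in which no face is special.

**Definition (decomposition tree).** Let $G$ be a planar 3-tree with $n\ge4$ vertices and $N=n-3$. Follow an insertion sequence of $G$, with faces taken on the sphere, and build a tree $\mathcal T$ as follows. For $K_4$ it is one node $Q=V(K_4)$ with four leaves, the four faces; the four edges are labelled by the four triangles of $Q$. When $v$ is inserted into a face $\Delta$, the leaf $\Delta$ is replaced by the node $Q=\Delta\cup\{v\}$, the label $\Delta$ of the edge is kept, and three new leaves are attached by edges labelled $\Delta-z+v$, $z\in\Delta$.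

So $\mathcal T$ has $N$ nodes, all of degree 4, its leaves are the faces of $G$, and the four edges at a node $Q$ are labelled by the four triangles of $Q$. Different edges have different labels, since the new labels contain the new vertex. For the 5-vertex graph, $\mathcal T$ has two nodes $\{a,u,v,w\}$ and $\{b,u,v,w\}$, joined by an edge labelled $uvw$, and six leaves. For the strip $R_n$ the nodes $\{a_i,a_{i+1},a_{i+2},a_{i+3}\}$ form a path.

Root $\mathcal T$ at a leaf $f$. Every edge, directed away from $f$, with label $\Delta$ defines a scheme over $\Delta$, that is, with the vertices of $\Delta$ as slots. It is empty if the far end is a leaf. If the far end is a node $Q$, the root is the vertex $v\in Q\setminus\Delta$, and the child scheme for slot $z$ is the one beyond the edge labelled $\Delta-z+v$. The size of a scheme is the number of nodes beyond its edge.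

**Lemma 5.** For every leaf $f$, the scheme obtained by rooting at $f$, inserted into the triangle $f$, generates $G$.

Proof. Induction on $n$; for $K_4$ it is clear. Let $G$ arise from $G'$ by inserting $v$ into the face $\Delta$. If $f\ne\Delta$ is a leaf of $\mathcal T(G')$, the scheme of $G$ is that of $G'$ with the empty scheme at $\Delta$ replaced by the single vertex $v$. By induction it generates $G'$ plus $v$ adjacent to $\Delta$, which is $G$. Otherwise $f$ is a new face, $f=\Delta-x+v$ with $x\in\Delta$. The neighbour of $f$ is the node $\Delta\cup\{v\}$, so the scheme first inserts $x$ into $f$, producing $K_4$ on $\Delta\cup\{v\}$. Its child schemes over the other two new faces are empty. The one over $\Delta$ is the scheme of $G'$ rooted at the leaf $\Delta$ of $\mathcal T(G')$, which generates $G'$ by induction. The result is again $G'$ plus $v$ adjacent to $\Delta$. $\square$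

## The direct attempt: work inward from a given outer face

We have enough to carry out the first plan one would try: fix the outer face and insert vertices inward as economically as possible. This proves Theorem 3, and it also shows where the plan ends.

**Proof of Theorem 3, upper bound.** For $n=3$ put the scheme $T=\emptyset$ over $ABC$. For $n\ge4$, Whitney's theorem shows that the faces of the prescribed embedding are the leaves of $\mathcal T$; let $T$ be the scheme rooted at the leaf $ABC$, which generates $G$ by Lemma 5. In both cases $|T|=m=n-3$. By Lemma 3 choose $M\in\{A,B,C\}$ with $\kappa_M(T)\le\lfloor(2m+1)/3\rfloor$, and let $H=\lfloor(2m+1)/3\rfloor+1\ge1$. Put the other two outer vertices at levels $0$ and $H$, and $M$ at any prescribed level $\mu\in\{0,\dots,H\}$. By Lemma 2, $T$ fits, and Fact 1 gives a drawing on any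
$$H+1=\left\lfloor\tfrac{2(n-3)+1}3\right\rfloor+2=\left\lfloor\tfrac{2n+1}3\right\rfloor$$
lines.

It remains to see that the embedding is the prescribed one. The segment joining the other two outer vertices meets the line of $M$ in one point, and $M$ may be placed to the left or to the right of it. So we can draw the outer triangle in the prescribed orientation. Every other vertex is drawn inside its face, so $ABC$ bounds the outer face. For $n=3$ we are done. For $n\ge4$, by Whitney's theorem the drawing agrees with the prescribed embedding up to reflection, and the orientation of $ABC$ excludes the reflected one. $\square$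

**Proof of Theorem 3, sharpness.** Let $k\ge1$ and take strips with outer face $\Delta^1=a_1a_2a_3$. For $n=3k$ the nesting count gives $2k=\lfloor(2n+1)/3\rfloor$ lines. For $n=3k+1$ the vertex $a_{3k+1}$ lies inside $\Delta^k$, so at least $2k+1=\lfloor(2n+1)/3\rfloor$ lines are needed. For $n=3k+2$ the strip with one more vertex still needs $2k+1=\lfloor(6k+5)/3\rfloor=\lfloor(2n+1)/3\rfloor$ lines. $\square$

So with a fixed outer face the constant is exactly $\frac23$, and no improvement of Lemma 2 or Lemma 3 can bring it down. We have to use the freedom to choose the outer face.

## Halving at a centroid, and the conflict of cheap vertices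

The freedom suggests the following computation. Choose the outer face $f$ near a centroid of $\mathcal T$. Then $G$ consists of a short spine near $f$ and of pieces hanging from it, each of size at most $N/2$. The pieces sit in different faces, so they can all use the same band of levels. If each piece of size $W$ costs only $\frac23W$ levels, the total is about $\frac23\cdot\frac N2=\frac N3$.

The difficulty lies in "if". Lemma 3 gives a piece $T$ of size $W$ one cheap vertex $M$ of its triangle, with $\kappa_M(T)\le\lfloor(2W+1)/3\rfloor$; the other two may be expensive. To let every hanging triangle reach across the whole band, we keep some vertices at the top and some at the bottom. Then each triangle has two vertices on one side and a lone vertex $O$ on the other, and Corollary 4 charges $\min(\kappa_P,\kappa_Q)$ for the two vertices that are not lone. If the cheap vertex is the lone one, the gain may be lost. Take the fan $F_m$ with $B,C$ at level $0$ and $A$ at level $t>0$. The first vertex must get a level $w_1$ with $0<w_1<t$, the next sees $(w_1,0,0)$ and must get $w_2$ with $0<w_2<w_1$, and so on. So $t\ge m+1$: the fan costs $m=\kappa_B=\kappa_C$ levels and not $\kappa_A=1$. A piece with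 $N/2$ vertices could cost $N/2$.

So the lone vertex must not be the cheap one, for all the large pieces simultaneously, and the split of the vertices into top and bottom is one global choice. Two observations resolve this. First, the trivial bound $\kappa\le|T|$ is already good enough for all pieces but two: the pieces are disjoint, so the third largest has at most $N/3$ vertices. Second, there is a family of three global splits such that in each given triangle the three splits have three different lone vertices. Each of the two large pieces forbids one split, and one split survives.

## Four colours and three pairings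

We construct the three splits. Colour the vertices of $f$ with $1,2,3$, and, inserting the scheme rooted at $f$, give each inserted vertex the colour missing in its triangle. Then every triangle that labels an edge has three different colours, and every node of $\mathcal T$ carries all four colours.

**Definition (pairing, lone vertex).** A pairing is a partition of $\{1,2,3,4\}$ into two pairs; there are three of them. Given a pairing, call the vertices whose colour is in one pair top and those whose colour is in the other pair bottom. Each node then has two top and two bottom vertices. A labelled triangle is a node minus one vertex, so it has exactly one lone vertex, which is on a different side from the other two.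

If the triangle misses colour $x$, its lone vertex is the one whose colour is paired with $x$. For example, a triangle with colours $1,2,3$ misses $4$; under $12|34$, $13|24$, $14|23$ the lone vertex has colour $3$, $2$, $1$. So for a fixed triangle the three pairings give three different lone vertices.

## Spine and hanging schemes in one band of levels

Let $f$ be a leaf and let $S$ be a connected set of nodes containing the neighbour of $f$. Let $d$ be the maximum number of nodes of $S$ on a path starting at $f$. The hanging schemes are those at the edges leaving $S$, excluding the edge to $f$; edges to other leaves are included and give empty schemes. The number of edges leaving $S$ is $4|S|-2(|S|-1)=2|S|+2$, so there are $2|S|+1\ge3$ hanging schemes. Let $W_1\ge W_2\ge W_3\ge\cdots$ be their sizes.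

**Lemma 6.** Let $B=\max\{\lfloor(2W_1+1)/3\rfloor,\ W_3\}$. Then $G$ has a drawing on any $B+d+2$ parallel lines.

Proof.

**Step 1: choose the pairing, so that the two largest pieces keep their cheap vertices.** Let $T_1,T_2$ be hanging schemes of sizes $W_1,W_2$; all others have size at most $W_3$. For $i=1,2$ let $M_i$ be a vertex of the triangle of $T_i$ minimizing $\kappa(T_i)$. By Lemma 3, $\kappa_{M_i}(T_i)\le\lfloor(2W_i+1)/3\rfloor\le B$. For each $i$ exactly one of the three pairings makes $M_i$ lone in its triangle. Hence some pairing makes neither $M_1$ nor $M_2$ lone. Fix it.

**Step 2: place the spine, so that every hanging triangle keeps a large gap.** Let $H=B+1+d$. Put the top vertices of $f$ at level $H$ and its bottom vertices at level $0$. For a labelled triangle $\Delta$ whose vertices have levels, let $\mathrm{top}(\Delta)$ be the minimum level of its top vertices, $\mathrm{bot}(\Delta)$ the maximum level of its bottom vertices, and $\mathrm{gap}(\Delta)=\mathrm{top}(\Delta)-\mathrm{bot}(\Delta)$. Both kinds of vertices occur in every labelled triangle, and $\mathrm{gap}(f)=H$. Process the nodes of $S$ outward from $f$. If the node is $\Delta\cup\{v\}$ with parent triangle $\Delta$,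 give $v$ the level $\mathrm{top}(\Delta)-1$ if $v$ is top, and $\mathrm{bot}(\Delta)+1$ if $v$ is bottom.

Consider a triangle $\Delta-z+v$. If $v$ is top, then each of its top vertices has level at least $\mathrm{top}(\Delta)-1$, and its bottom vertices were already bottom vertices of $\Delta$, hence at level at most $\mathrm{bot}(\Delta)$. The case of $v$ bottom is the mirror image. So the gap drops by at most 1, and
$$\mathrm{gap}(\Delta)\ge H-i\quad\text{if } i \text{ nodes of } S \text{ lie on the path from } f \text{ to the edge } \Delta. \tag{3}$$

**Step 3: check that the spine levels are legal.** When $v$ is inserted into $\Delta$ by a node of $S$, at most $d-1$ nodes of $S$ come before it, so $\mathrm{gap}(\Delta)\ge H-(d-1)=B+2\ge2$. If $v$ is top, its level $\mathrm{top}(\Delta)-1$ is below the level of a top vertex of $\Delta$ and at least $\mathrm{bot}(\Delta)+1$, hence above the level of a bottom vertex. If $v$ is bottom, argue symmetrically. So the level of $v$ is strictly between the minimum and maximum levels of $\Delta$, as the definition of fitting requires.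

**Step 4: check that the hanging schemes fit.** By (3) a hanging triangle has gap at least $H-d=B+1$. Let $O$ be its lone vertex and $P,Q$ the other two. Then $P,Q$ are on the same side of $O$, both at distance at least $B+1$. For $T_i$ with $i=1,2$ we have $M_i\in\{P,Q\}$ by Step 1, so $\min(\kappa_P(T_i),\kappa_Q(T_i))\le\kappa_{M_i}(T_i)\le B$. For any other hanging scheme $T$ we have $\kappa_P(T)\le|T|\le W_3\le B$. In all cases Corollary 4 with $D=B+1$ says that the scheme fits.

**Step 5: put the pieces together.** Going back from the hanging edges toward $f$, Steps 3 and 4 show that the scheme beyond each edge of the spine fits the levels of its triangle. So the whole scheme rooted at $f$ fits the levels of $f$, which are nonconstant and lie in $\{0,\dots,H\}$. By Lemma 5 this scheme generates $G$, and by Fact 1, $G$ is drawn on any $H+1=B+d+2$ parallel lines. $\square$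

For the strip $R_n$ with $n\ge4$ this is already what we hoped for. The nodes form a path; let $Q_0$ be a centroid of it. It has at most two neighbouring nodes, so it is adjacent to a leaf $f$; take $S=\{Q_0\}$, so $d=1$. At most two hanging schemes are nonempty, $W_1\le N/2$ and $W_3=0$, so $R_n$ is drawn on $\lfloor(N+1)/3\rfloor+3$ lines.

## Proof of Theorem 1: a path from the centroid to its nearest leaf

In general the centroid may be far from every leaf of $\mathcal T$. We show that the distance is at most logarithmic, and spend that many levels on the spine.

**Step 1: the distance to a leaf.** Let $n\ge4$ and let $Q_0$ be a centroid of the tree formed by the $N$ nodes: every component of the nodes minus $Q_0$ has at most $N/2$ nodes. Let $f$ be a leaf nearest to $Q_0$, at distance $j+1$ with $j\ge0$. All vertices of $\mathcal T$ at distance at most $j$ from $Q_0$ are nodes of degree 4, so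
$$N\ge1+4(1+3+\dots+3^{j-1})=2\cdot3^j-1,\qquad\text{i.e.}\quad j\le\log_3\frac{N+1}2=\log_3\frac{n-2}2 .$$

**Step 2: the sizes of the hanging schemes.** Let $S$ be the set of the $j+1$ nodes on the path from $f$ to $Q_0$. Then $d=j+1$. The nodes of a hanging scheme are connected and avoid $Q_0$, so $W_1\le N/2$. The hanging schemes are disjoint, so $3W_3\le W_1+W_2+W_3\le N$. Hence $(2W_1+1)/3\le(N+1)/3$ and $W_3\le N/3$, so $B\le(N+1)/3$.

**Step 3: count the lines.** Lemma 6 uses
$$B+d+2\ \le\ \frac{N+1}3+j+3\ =\ \frac n3+\frac73+j\ \le\ \frac n3+\frac73+\log_3\frac{n-2}2 \tag{4}$$
lines, and the lines may be chosen as any $B+d+2$ of the given ones. This is the first claim. Since $\log_3\frac{n-2}2<\log_3n-\log_32$ and $\frac73-\log_32<2$, we get $L(n)\le\frac n3+\log_3n+2$.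

**Step 4: the limit.** Together with (1), for $n\ge 6$,
$$\frac{2\lfloor n/6\rfloor}{n}\ \le\ \frac{L(n)}n\ \le\ \frac13+\frac{\log_3n+2}n ,$$
and both sides tend to $\frac13$. So $\lim L(n)/n=\frac13$ and $c=\frac13$. $\square$

## Proof of Theorem 2: adding the neighbours of the centroid to the spine

The logarithm came from the spine length $j+1$. But if $j$ is large, $\mathcal T$ branches fully around $Q_0$, and then the hanging schemes must be much smaller than $N/2$. Adding the four neighbours of $Q_0$ to the spine costs one level and lets us profit from this.

The case $n=3$ is trivial. Let $n\ge4$ and take $Q_0,j,f$ as in the proof of Theorem 1. If $j\le1$, (4) gives at most $\frac{N+1}3+4=\frac{N+13}3=\frac{n+10}3$ lines. Let $j\ge2$.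

**Step 1: the new spine.** Let $S$ consist of the path from $f$ to $Q_0$ and all four neighbours of $Q_0$. These neighbours are nodes, since leaves are at distance at least $j+1\ge3$ from $Q_0$. The set $S$ is connected and contains the neighbour of $f$. The path from $f$ to $Q_0$ has $j+1$ nodes, and it can be continued by one more neighbour of $Q_0$, so $d=j+2$.

**Step 2: twelve large subtrees.** For each neighbour $R$ of $Q_0$, the three edges at $R$ not leading to $Q_0$ lead to three subtrees rooted at distance $2$ from $Q_0$; in total there are $12$. All vertices at distance at most $j$ from $Q_0$ are nodes, so each of the 12 subtrees contains at least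
$$s=1+3+\dots+3^{j-2}=\frac{3^{j-1}-1}2$$
nodes, those at distances $2,\dots,j$ from $Q_0$. A nonempty hanging scheme is a connected set of nodes avoiding $Q_0$ and its neighbours, so it is contained in one of the 12 subtrees.

**Step 3: bound $W_1$.** The branch at $R$, as a component of the nodes minus $Q_0$, has at most $N/2$ nodes. Besides one of the three subtrees it contains $R$ and the other two. So each subtree has at most $N/2-1-2s=N/2-3^{j-1}$ nodes, $W_1$ is at most this, and
$$\frac{2W_1+1}3\le\frac{N+1}3-2\cdot3^{j-2} .$$

**Step 4: bound $W_3$.** The three largest hanging schemes are disjoint and lie in at most three of the 12 subtrees. They avoid at least nine subtrees, $Q_0$, and its four neighbours. Hence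
$$3W_3\le W_1+W_2+W_3\le N-5-9s=N-\tfrac12-\tfrac92\cdot3^{j-1},$$
and so $W_3\le\frac N3-\frac92\cdot3^{j-2}\le\frac{N+1}3-2\cdot3^{j-2}$.

**Step 5: count the lines.** By Steps 3 and 4, $B\le\frac{N+1}3-2\cdot3^{j-2}$, and Lemma 6 uses
$$B+d+2\ \le\ \frac{N+1}3+\bigl(j+4-2\cdot3^{j-2}\bigr)$$
lines. For $j=2$ the bracket equals $4$. From $j$ to $j+1$ it changes by $1-4\cdot3^{j-2}<0$, so it is at most $4$ for all $j\ge2$. Thus at most $\frac{N+13}3=\frac{n+10}3$ lines are used, and, being an integer, the number is at most $\lfloor\frac{n+10}3\rfloor$.

So any $\lfloor(n+10)/3\rfloor$ parallel lines are universal. Combined with (1) this gives $2\lfloor n/6\rfloor\le L(n)\le\lfloor(n+10)/3\rfloor$ for $n\ge6$; since $2\lfloor n/6\rfloor\ge\frac{n-5}3$, we have $L(n)=\frac n3+O(1)$. $\square$
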